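# Binary-generated cylindric algebras of finite dimension: an equational theory that cannot be enumerated

## 1. The guess that the theory is recursively enumerable

**Cylindric algebras.** Let $\alpha$ be an ordinal. A cylindric algebra of dimension $\alpha$ (a $\mathrm{CA}_\alpha$, in the sense of Henkin–Monk–Tarski) is a Boolean algebra with operations $+,\cdot,-,0,1$, unary operations $c_i$ $(i<\alpha)$ and constants $d_{ij}$ $(i,j<\alpha)$ satisfying
$$c_i0=0,\quad x\le c_ix,\quad c_i(x\cdot c_iy)=c_ix\cdot c_iy,\quad c_ic_jx=c_jc_ix,\quad d_{ii}=1,$$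
$$d_{ij}=c_k(d_{ik}d_{kj})\ (k\ne i,j),\qquad c_i(d_{ij}x)\cdot c_i(d_{ij}\cdot{-x})=0\ (i\ne j).$$
For finite $\alpha$ this is a finite list of equations. The example to keep in mind is the full set algebra with universe $\mathcal P(I^\alpha)$, $I\neq\emptyset$. Its elements are sets of sequences $u=(u_k)_{k<\alpha}$, its Boolean operations are the set-theoretic ones, $d_{ij}=\{u:u_i=u_j\}$, and $c_iX$ is the set of all $u$ that agree with some member of $X$ off coordinate $i$. So $c_i$ is "there exists $x_i$". For finite $\alpha$, $\mathrm{RCA}_\alpha$ is the class of algebras embeddable in products of full set algebras.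

**Closed elements and binary generation.** An element $x$ is *$i$-closed* if $c_ix=x$, and the dimension set of $x$ is $\{i:c_ix\neq x\}$. Let $\mathrm{Nr}_2\mathfrak A$ be the set of elements whose dimension set is included in $\{0,1\}$, that is, which are $i$-closed for all $2\le i<\alpha$. The class $\mathrm{Bg}_\alpha$ of *binary-generated* algebras consists of the $\mathfrak A\in\mathrm{CA}_\alpha$ generated by $\mathrm{Nr}_2\mathfrak A$. For a class $K$, $\overline{\mathrm{Eq}}\,K$ is the set of equations valid in every member of $K$.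

In $\mathcal P(\omega^3)$ the set $\{u:u_0<u_1\}$ is $2$-closed, so it belongs to $\mathrm{Nr}_2$. The set $\{u:u_1<u_2\}$ is $0$-closed; it is not in $\mathrm{Nr}_2$, but it is obtained from the first set by renaming coordinates, and we shall see that cylindric terms can do this.

The paper "On Varieties of Cylindric Algebras with Applications to Logic" (https://core.ac.uk/download/pdf/82128096.pdf) asks: for $2<\alpha<\omega$, is $\overline{\mathrm{Eq}}\,\mathrm{Bg}_\alpha$ recursively enumerable (r.e.)? The facts that accompany the problem are these. For $\alpha\ge\omega$ the theory $\overline{\mathrm{Eq}}\,\mathrm{Bg}_\alpha$ is r.e. and not decidable. For finite $\alpha$ it is undecidable iff $\alpha>2$.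

The first guess is surely **yes**. The theory is r.e. below the range in question (where it is even decidable) and above it, and $\mathrm{CA}_\alpha$ has finitely many axioms. Let us test the guess.

*Dimension at most $2$.* There is no $i$ with $2\le i<\alpha$, so $\mathrm{Nr}_2\mathfrak A=A$ and $\mathrm{Bg}_\alpha=\mathrm{CA}_\alpha$. One enumerates the consequences of the axioms.

*Finite bases.* Let $2<\alpha<\omega$ and let $U$ be finite and nonempty. Write $s^i_jx=c_i(d_{ij}x)$ for $i\ne j$ and $s^i_ix=x$, and let $u[k/l]$ be $u$ with its $k$-th entry replaced by $u_l$. In a full set algebra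
$$u\in s^k_lX\iff u[k/l]\in X .$$
Hence $\{u\}=\prod_{k<\alpha}s^0_k\{v:v_0=u_k\}$, and the sets $\{v:v_0=a\}$ lie in $\mathrm{Nr}_2$. So all singletons, and therefore all subsets of $U^\alpha$, are generated by $\mathrm{Nr}_2$, and $\mathcal P(U^\alpha)\in\mathrm{Bg}_\alpha$. An equation that fails in a full set algebra with finite base therefore fails in $\mathrm{Bg}_\alpha$. Nothing here threatens the guess.

*The natural enumeration procedure.* Let $2<\alpha<\omega$ and put $\hat y=c_2\cdots c_{\alpha-1}y$. Then
$$\varepsilon(x_1,\dots,x_r)\text{ is valid in }\mathrm{Bg}_\alpha\iff \mathrm{CA}_\alpha\models\varepsilon(\tau_1(\hat y),\dots,\tau_r(\hat y))\text{ for all terms }\tau_1,\dots,\tau_r\text{ in }y_1,\dots,y_s,\text{ all }s.\tag{1}$$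
For ($\Leftarrow$): if $\mathfrak A\in\mathrm{Bg}_\alpha$, any $r$ elements of $A$ have the form $\tau_1(b),\dots,\tau_r(b)$ with one finite tuple $b$ from $\mathrm{Nr}_2\mathfrak A$, and $\hat b_j=b_j$. For ($\Rightarrow$): if $\mathfrak A\in\mathrm{CA}_\alpha$ and $b\in{}^sA$, each $\hat b_j$ is $i$-closed for all $i\ge2$, because the $c_i$ commute and are idempotent. So the subalgebra generated by the $\hat b_j$ is in $\mathrm{Bg}_\alpha$, and $\varepsilon$ holds in it at $\tau_1(\hat b),\dots,\tau_r(\hat b)$.

For each single tuple of terms, the right side of (1) is confirmed by finding a proof from the axioms. But there are infinitely many tuples of terms, and (1) offers no bound on which of them matter. So (1) has the form "for all $\vec\tau$ there is a proof": it is a $\Pi^0_2$ condition, and here the procedure stops. To rescue the guess, one would have to remove the outer quantifier. We shall prove that it cannot be removed: for every $2<\alpha<\omega$, $\overline{\mathrm{Eq}}\,\mathrm{Bg}_\alpha$ is **not** r.e., and it is in fact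 $\Pi^0_2$-complete.

## 2. Boolean combinations of closed elements, and the graph of addition

From here on $2<\alpha<\omega$ and $n=\alpha-1\ge2$.

**The class $\mathrm D_\alpha$.** Let $\mathrm D_\alpha$ be the class of all $\mathfrak A\in\mathrm{CA}_\alpha$ generated by $\{x:x\text{ is }i\text{-closed for some }i<\alpha\}$. Elements of $\mathrm{Nr}_2\mathfrak A$ are $2$-closed, so $\mathrm{Bg}_\alpha\subseteq\mathrm D_\alpha$.

In an algebra of $\mathrm D_\alpha$ the terms of (1) can be replaced by something very shallow: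

> $(**)$ If $\mathfrak A\in\mathrm D_\alpha$, every element of $\mathfrak A$ is a Boolean combination of finitely many elements, each of which is $i$-closed for some $i<\alpha$.

Indeed, the set of such combinations contains the generators. It contains each $d_{kl}$, which is $i$-closed for any $i\ne k,l$; such an $i$ exists as $\alpha\ge3$. It is closed under Boolean operations, and it contains $c_iy$ for *every* $y\in A$, since $c_iy$ is $i$-closed. So it is a subalgebra containing the generators.

The number of closed elements needed is a measure of complexity, always finite but without a uniform bound. Here is a hands-on example in $\mathcal P(\omega^3)$.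

**Example (addition).** The set $G=\{(x,y,z)\in\omega^3:z=x+y\}$ is not a Boolean combination of finitely many closed sets. Suppose it is one of $Y_1,\dots,Y_m$, with $Y_l$ being $i(l)$-closed. Color $(x,y)\in\omega^2$ by $\{l:(x,y,x+y)\in Y_l\}$. By Gallai's theorem (the two-dimensional van der Waerden theorem) there are $x,y$ and $d\ge1$ such that $(x,y),(x+d,y),(x,y+d)$ have the same color. Let $v=(x,y,x+y+d)\notin G$. It differs from each of the three points
$$(x,y,x+y),\qquad (x,y+d,x+y+d),\qquad (x+d,y,x+y+d)$$
of $G$ in one coordinate only, namely in coordinate $2$, $1$, $0$ respectively. So for each $l$, $v\in Y_l$ iff the $i(l)$-th of these points is in $Y_l$, iff $(x,y,x+y)\in Y_l$. Hence $v\in G$, a contradiction. In particular $\mathcal P(\omega^3)\notin\mathrm D_3$. On the other hand, a finite piece of $G$ is a finite union of singletons, and a singleton is a product of closed sets.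

So demands on one element $R$ can be such that any finite number of them can be met, while all of them together cannot be met in $\mathrm D_\alpha$. Now let a Turing machine enumerate an r.e. set $W_e$ and release the $k$-th demand when the $k$-th element of $W_e$ shows up. If the equation says "it is impossible to run this machine and meet all released demands", we expect it to be valid when $W_e$ is infinite and refutable when $W_e$ is finite. Finiteness of $W_e$ is not a co-r.e. property, so this would defeat the guess.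

The first attempt is to release the demands "$(x,y,x+y)\in R$ and $(x,y,z)\notin R$ for $z\ne x+y$". Take $\alpha=3$ and see what happens. A run of a machine is described by two-place relations such as "at time $t$, cell $y$ carries $a$". A demand about $(x,y,z)$ released at time $t$ relates four numbers, and an equation of dimension $3$ sees three coordinates at once. With three coordinates we can say "at time $t$ the cells $u$ and $v$ are marked". Quantifying $t$ away leaves a fact about a *pair*, and this is a closed element. So in this format the machine places facts on $\alpha-1$ coordinates only, whereas the complexity of $R$ is a matter of all $\alpha$ coordinates. This is where the attempt breaks.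

The way past it is to change the shape of the demands. The machine releases a tuple $x=(x_0,\dots,x_{n-1})$, which uses $n=\alpha-1$ coordinates. It also produces, for each $i<n$, a list $Q_i$ of *forbidden* tuples $(x_{-i},z)$, where $x_{-i}$ is $x$ without its $i$-th entry; this too uses $\alpha-1$ coordinates. The demand is that for each released $x$ there are $z$ and $z'$, both not forbidden by any $Q_i$, with $(x,z)\in R$ and $(x,z')\notin R$. If exactly two values $z$ are not forbidden for $x$, then $R$ must separate these two. We need finite patterns in which an $R$ built from few closed elements fails to separate some two-element window. Sections 5 and 6 construct them.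

## 3. The theorems, and how the second follows from the first

Let $\mathfrak B^\omega$ be the subalgebra of the full set algebra $\mathcal P(\omega^\alpha)$ generated by **all** elements of $\mathcal P(\omega^\alpha)$ that are $i$-closed for every $2\le i<\alpha$. Then $\mathfrak B^\omega\in\mathrm{Bg}_\alpha\cap\mathrm{RCA}_\alpha$.

**Theorem A.** There is a computable map $e\mapsto\varepsilon_e$ from $\omega$ to equations such that

1. if $W_e$ (the $e$-th r.e. set) is finite, then $\varepsilon_e$ fails in $\mathfrak B^\omega$;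
2. if $W_e$ is infinite, then $\varepsilon_e$ is valid in $\mathrm D_\alpha$.

A set is $\Pi^0_2$ if it has the form $\{e:\forall a\,\exists b\;P(e,a,b)\}$ with $P$ decidable. It is $\Pi^0_2$-hard if every $\Pi^0_2$ set is reducible to it by a computable map, and $\Pi^0_2$-complete if it is both. By a textbook theorem $\mathrm{Inf}=\{e:W_e\text{ infinite}\}$ is $\Pi^0_2$-complete. That $\mathrm{Inf}$ is not r.e. can be seen directly: take a computable $f$ with $W_{f(e)}=\{s:\text{program }e\text{ does not halt within }s\text{ steps}\}$. This set is infinite iff program $e$ never halts, so $f$ reduces the complement of the halting problem to $\mathrm{Inf}$.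

Let $K$ be any class with $\mathfrak B^\omega\in K\subseteq\mathrm D_\alpha$. Theorem A gives $e\in\mathrm{Inf}\iff\varepsilon_e\in\overline{\mathrm{Eq}}\,K$. So $\overline{\mathrm{Eq}}\,K$ is $\Pi^0_2$-hard, hence not r.e. In particular this holds for $K=\mathrm{Bg}_\alpha$.

**Theorem B.** $\overline{\mathrm{Eq}}\,K$ is $\Pi^0_2$-complete for $K=\mathrm{Bg}_\alpha$; for $K$ = the class of $\mathrm{CA}_\alpha$'s generated by their elements with dimension set included in $\{0,\dots,m-1\}$ ($2\le m<\alpha$); for $K=\mathrm D_\alpha$; and for the intersections of these classes with $\mathrm{RCA}_\alpha$.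

A $\Pi^0_2$-complete set is not $\Sigma^0_2$, so these theories are neither r.e. nor co-r.e.

**Corollary.** $\overline{\mathrm{Eq}}\,\mathrm{Bg}_\alpha\not\subseteq\overline{\mathrm{Eq}}\,\mathrm{RCA}_\alpha$: the variety generated by $\mathrm{Bg}_\alpha$ (even by $\mathrm D_\alpha$) does not contain the full set algebra on $\omega^\alpha$.

**Proof of Theorem B from Theorem A.** *Lower bounds.* The generators of $\mathfrak B^\omega$ have dimension set included in $\{0,1\}$, and $\mathfrak B^\omega\in\mathrm{RCA}_\alpha$. So all classes listed contain $\mathfrak B^\omega$. Elements with dimension set included in $\{0,\dots,m-1\}$, $m<\alpha$, are $(\alpha-1)$-closed. So all classes are contained in $\mathrm D_\alpha$, and the paragraph above applies.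

*Upper bounds.* For $\mathrm{Bg}_\alpha$, the right side of (1) is $\forall\exists$ with decidable matrix, since validity in the finitely axiomatized $\mathrm{CA}_\alpha$ is witnessed by an equational proof. For the class with parameter $m$, use $c_m\cdots c_{\alpha-1}y$ in place of $\hat y$. For $\mathrm D_\alpha$, use variables $y_{i,j}$ and substitute $c_iy_{i,j}$. The proof of (1) goes through word for word: elements of the generating kind are unchanged by the substituted term, and all values of the substituted term are of the generating kind. For intersections with $\mathrm{RCA}_\alpha$, replace $\mathrm{CA}_\alpha$ by $\mathrm{RCA}_\alpha$ in (1); the direction ($\Rightarrow$) works because $\mathrm{RCA}_\alpha$ is closed under subalgebras. It remains to see that $\overline{\mathrm{Eq}}\,\mathrm{RCA}_\alpha$ is r.e. An equation is valid in $\mathrm{RCA}_\alpha$ iff it is valid in all $\mathcal P(I^\alpha)$, $I\ne\emptyset$. Translate the $j$-th variable to $P_j(x_0,\dots,x_{\alpha-1})$ with an $\alpha$-ary relation symbol $P_j$, $c_i$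 to $\exists x_i$, $d_{ij}$ to $x_i=x_j$, and $\sigma=\tau$ to $\forall x_0\cdots\forall x_{\alpha-1}(\sigma'\leftrightarrow\tau')$, where $\sigma',\tau'$ are the translations of $\sigma,\tau$. The equation is valid in $\mathrm{RCA}_\alpha$ iff this sentence is logically valid, and logical validity is r.e. by the completeness theorem. $\square$

It remains to prove Theorem A and the Corollary.

## 4. Arithmetic of cylindrifications and substitutions

We use the following standard facts (Henkin–Monk–Tarski, Part I, §§1.2, 1.3, 1.5) freely.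

- **(F1)** $c_i$ is monotone, additive and idempotent; $c_ic_j=c_jc_i$; $c_ix=0$ iff $x=0$. The $i$-closed elements form a Boolean subalgebra, and if $x$ is $i$-closed, so is $c_jx$. If $y$ is $i$-closed, then $c_i(xy)=c_ix\cdot y$.
- **(F2)** $d_{ij}=d_{ji}$, $c_id_{ij}=1$, $d_{ij}$ is $k$-closed for $k\ne i,j$, $d_{ik}d_{kj}\le d_{ij}$, and $c_k(d_{ik}d_{kj})=d_{ij}$ for $k\ne i,j$.
- **(F3)** For $i\ne j$, $s^i_j$ is a Boolean endomorphism, $d_{ij}s^i_jx=d_{ij}x$, and $s^i_jx=x$ if $x$ is $i$-closed.

Here is why (F3) follows from the rest. $s^i_j$ is additive; $s^i_jx+s^i_j(-x)=c_id_{ij}=1$ and $s^i_jx\cdot s^i_j(-x)=0$ by the last axiom, so $s^i_j$ preserves complements. Next, $d_{ij}x\le s^i_jx$, while $d_{ij}\cdot s^i_jx\cdot{-x}\le s^i_jx\cdot s^i_j(-x)=0$. Finally $c_i(d_{ij}x)=x\cdot c_id_{ij}=x$ if $x$ is $i$-closed.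

Put $c_{(\alpha)}x=c_0\cdots c_{\alpha-1}x$.

**Renaming coordinates.** For $X$ that is $i$-closed for all $i\ge1$ ("unary") put $X(x_j)=s^0_jX$. For $P$ that is $i$-closed for all $i\ge2$ ("binary") and $i\ne j$ put
$$P(x_i,x_j)=\begin{cases}s^0_is^1_jP&j\ne0,\\ s^1_0s^0_iP&j=0,\ i\ne1,\\ s^2_0s^0_1s^1_2P&(i,j)=(1,0).\end{cases}$$
So $X(x_0)=X$, $P(x_0,x_1)=P$, $P(x_0,x_2)=s^1_2P$, $P(x_k,x_1)=s^0_kP$ for $k\ge2$. In a full set algebra, $u\in P(x_i,x_j)$ iff $P$ holds at $(u_i,u_j)$. To see this, use $u\in s^k_lX\iff u[k/l]\in X$, from the outside in. For $j\ne0$ the sequence $u[0/i][1/j]$ begins with $(u_i,u_j)$. For $j=0$, $i\ge2$ the sequence $u[1/0][0/i]$ begins with $(u_i,u_0)$. And $u[2/0][0/1][1/2]$ begins with $(u_1,u_0)$; coordinate $2$ serves as intermediate storage.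

## 5. Two-element windows that few colors cannot separate

For sets $V_0,\dots,V_{n-1}$ put $V_{-i}=\prod_{j<n,\,j\ne i}V_j$; for $x\in\prod_jV_j$ let $x_{-i}\in V_{-i}$ be its restriction.

**Instances.** An *instance* is $\mathcal I=(X_0,\dots,X_{n-1},T;g_0,\dots,g_{n-1})$ with finite nonempty sets $X_j,T$ and maps $g_i:X_{-i}\to\mathcal P(T)$. For $x\in\prod_jX_j$ its *window* is $\mathrm{Win}(x)=\bigcap_{i<n}g_i(x_{-i})$. The instance is *$k$-hard* if for all $f_i:X_{-i}\times T\to\{1,\dots,k\}$ $(i<n)$ there is $x$ with $|\mathrm{Win}(x)|=2$ such that every $f_i(x_{-i},\cdot)$ $(i<n)$ is constant on $\mathrm{Win}(x)$.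

*Example.* Let each $X_j$ be a singleton, $T=\{1,2\}$ and $g_i=T$. There is one $x$, its window is $\{1,2\}$, and the instance is $1$-hard. It is not $2$-hard: let $f_i(\xi,z)=z$.

The link with Section 2: if $R$ is a Boolean combination of closed elements, let $f_i(x_{-i},z)$ record which of the $i$-closed ones hold at $(x,z)$. If all $f_i(x_{-i},\cdot)$ are constant on the window of $x$, then $R$ does not separate the two elements of that window.

In an instance, $g_i$ labels the elements of $X_{-i}$ by subsets of $T$. The maps $f_i$ of the adversary may depend on $x_{-i}$ itself, and not just on the label. The following notion and lemma remove this dependence.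

**Configurations.** Let $\Lambda$ be a finite nonempty set. A *$\Lambda$-configuration* $\mathcal V=(V_j;g_i)_{i,j<n}$ consists of finite nonempty sets $V_j$ and maps $g_i:V_{-i}\to\Lambda$. A *morphism* $\eta:(V_j;g_i)\to(X_j;G_i)$ is a system of maps $\eta_j:V_j\to X_j$ with $G_i(\eta(v))=g_i(v)$ for all $i$ and $v\in V_{-i}$, where $\eta$ acts coordinatewise.

*Example.* For $n=2$ we have $V_{-0}=V_1$ and $V_{-1}=V_0$, so a configuration is a pair of labeled sets. For $n=3$ it is a complete tripartite graph with labeled edges. A morphism preserves labels.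

**Lemma 1.** For finite nonempty $\Lambda,K$ there is a $\Lambda$-configuration $\mathcal X=(X_j;G_i)$ such that for all $F_i:X_{-i}\to K$ $(i<n)$ there are $\varphi_i:\Lambda\to K$ such that for every $(\lambda_0,\dots,\lambda_{n-1})\in\Lambda^n$ there is $x\in\prod X_j$ with $G_i(x_{-i})=\lambda_i$ and $F_i(x_{-i})=\varphi_i(\lambda_i)$ for all $i<n$.

For $n=2$, that is for $\alpha=3$, this is trivial: let $X_0=X_1=\Lambda$, let $G_0$ and $G_1$ be the identity of $\Lambda$, put $\varphi_i=F_i$, and for $(\lambda_0,\lambda_1)$ take $x=(\lambda_1,\lambda_0)$. The general proof is the subject of Section 6. A reader interested in $\alpha=3$ may skip that section.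

**Lemma 2.** For each $k\ge1$ a $k$-hard instance exists.

**Proof.** Recall Ramsey's theorem: given $m$, a number of colors and a size, there is $M$ such that every coloring of the $m$-subsets of $\{1,\dots,M\}$ with that many colors has a homogeneous set $H$ of that size, that is, all $m$-subsets of $H$ have the same color.

**Step 1: define the instance.** Let $m=k+1$. Take $T=\{1,\dots,M\}$ such that every coloring of the $m$-subsets of $T$ with $k^{mn}$ colors has a homogeneous $H\subseteq T$ with $|H|=3nm+2$. Let $\Lambda$ be the set of $m$-subsets of $T$ and $K=\{1,\dots,k\}^T$. Take $\mathcal X=(X_j;G_i)$ from Lemma 1 and $g_i=G_i$.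

**Step 2: make the adversary's maps depend on labels and positions only.** Let $f_i$ be given. Put $F_i(x_{-i})=f_i(x_{-i},\cdot)\in K$ and take $\varphi_i$ from Lemma 1. Color an $m$-set $S=\{\sigma_1<\dots<\sigma_m\}$ by the array $(\varphi_i(S)(\sigma_j))_{i<n,\,1\le j\le m}$. There are $k^{mn}$ colors, so there is a homogeneous $H$ of size $3nm+2$; let its color be $(c_{ij})$. Since $m>k$, for each $i$ there are $j_i<j_i'$ with $c_{ij_i}=c_{ij_i'}$.

**Step 3: choose labels whose intersection is a monochromatic pair.** Choose $a<b$ in $H$ with $nm$ elements of $H$ below $a$, $nm$ between $a$ and $b$, and $nm$ above $b$. Choose $m$-subsets $S_i\subseteq H$ $(i<n)$ in which $a$ is the $j_i$-th and $b$ the $j_i'$-th element, with the sets $S_i\setminus\{a,b\}$ pairwise disjoint. There is room: each $S_i$ needs at most $m$ elements in each of the three regions. As $n\ge2$, $\bigcap_iS_i=\{a,b\}$.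

**Step 4: realize these labels.** By Lemma 1 take $x$ with $G_i(x_{-i})=S_i$ and $F_i(x_{-i})=\varphi_i(S_i)$ for all $i$. Then $\mathrm{Win}(x)=\{a,b\}$ and
$$f_i(x_{-i},a)=\varphi_i(S_i)(a)=c_{ij_i}=c_{ij_i'}=\varphi_i(S_i)(b)=f_i(x_{-i},b)\qquad(i<n).\qquad\square$$

## 6. Uniform labels from the Hales–Jewett theorem

We prove Lemma 1 for all $n\ge2$. The obvious configuration is $\mathcal V^0$, where $V_j=\Lambda^n$ for all $j$ and
$$g_i(v)=\text{the }i\text{-th coordinate of }v_{j_0}\in\Lambda^n,\qquad j_0=\min(n\setminus\{i\}),$$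
which makes sense because $n\ge2$. For $\vec\lambda\in\Lambda^n$ the tuple $x$ with all $x_j=\vec\lambda$ has $g_i(x_{-i})=\lambda_i$ for all $i$, so all label tuples occur. But for $n=3$ and $|\Lambda|\ge2$ it does not satisfy Lemma 1 with $K=\Lambda$. Let $F_2(v_0,v_1)$ be the $0$-th coordinate of $v_1$. This is $g_0(x_{-0})$, so every $x$ with labels $\lambda_0,\lambda_1,\lambda_2$ has $F_2(x_{-2})=\lambda_0$, and this is not a function of $\lambda_2$. So we must enlarge $\mathcal V^0$ until, inside the larger configuration, a copy of $\mathcal V^0$ can be found on which the $F_i$ depend on the label only. The next lemma does this for one pair $(i,\lambda)$.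

We recall the Hales–Jewett theorem. For a finite nonempty set $E$ and $N\ge1$, a *combinatorial line* $\ell$ in $E^N$ is given by a nonempty $P\subseteq\{1,\dots,N\}$ and elements $e_l\in E$ $(l\notin P)$; its points are $\ell(e)$ $(e\in E)$, where $\ell(e)_l=e$ for $l\in P$ and $\ell(e)_l=e_l$ for $l\notin P$. (In $\{a,b\}^2$, $P=\{1\}$ and $e_2=a$ give the line with points $(a,a),(b,a)$; $P=\{1,2\}$ gives the diagonal.) The theorem: for finite nonempty $E$ and $K$ there is $N\ge1$ such that every $K$-coloring of $E^N$ has a monochromatic combinatorial line.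

**Lemma 3.** Given a $\Lambda$-configuration $\mathcal V$, $i<n$, $\lambda\in\Lambda$ and a finite nonempty set $K$, there is a $\Lambda$-configuration $\mathcal X$ such that for every $F:X_{-i}\to K$ there is a morphism $\eta:\mathcal V\to\mathcal X$ with $F\circ\eta$ constant on $E=\{v\in V_{-i}:g_i(v)=\lambda\}$.

**Proof.** If $E=\emptyset$ take $\mathcal X=\mathcal V$ and $\eta$ the identity. Let $E\ne\emptyset$.

**Step 1: build one copy of $\mathcal V$ for each line.** Choose $N$ for $E,K$ by the Hales–Jewett theorem, and let $\mathcal L$ be the finite nonempty set of lines in $E^N$. Put $X_j=V_j^N$ for $j\ne i$ and $X_i=V_i\times\mathcal L$. For $\ell\in\mathcal L$, given by $P$ and $(e_l)_{l\notin P}$, and for $j\ne i$ define $\eta_j^\ell:V_j\to X_j$ by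
$$\eta_j^\ell(v)_l=v\ (l\in P),\qquad \eta_j^\ell(v)_l=(e_l)_j\ (l\notin P),$$
and let $\eta_i^\ell(v)=(v,\ell)$. As $P\ne\emptyset$, the maps $\eta_j^\ell$ are injective. The second entry of $X_i$ is there so that an element of $X_i$ knows which line it belongs to.

**Step 2: define the labels $G_i$, so that all $\eta^\ell$ preserve them.** Identify $X_{-i}$ with $(V_{-i})^N$. Let $G_i(w_1,\dots,w_N)=\mu$ if $\{g_i(w_l):1\le l\le N\}\setminus\{\lambda\}=\{\mu\}$, and $=\lambda$ if this set is not a singleton. For $v\in V_{-i}$ the tuple $\eta^\ell(v)$ has entries $v$ (for $l\in P\ne\emptyset$) and $e_l\in E$ (for $l\notin P$), and $g_i(e_l)=\lambda$. If $g_i(v)=\lambda$, the set in the definition is empty and the value is $\lambda$. If $g_i(v)=\mu\ne\lambda$, the set is $\{\mu\}$ and the value is $\mu$. So $G_i(\eta^\ell(v))=g_i(v)$.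

**Step 3: define the labels $G_{i'}$ for $i'\ne i$, with the same aim.** An element of $X_{-i'}$ has an $i$-th entry $(v_i,\ell)$ and entries $x_j$ $(j\ne i,i')$. If for each $j\ne i,i'$ we have $x_j=\eta_j^\ell(v_j)$ for some $v_j$, which is unique by injectivity, let $G_{i'}$ have the value $g_{i'}((v_j)_{j\ne i'})$; otherwise let it have a fixed value in $\Lambda$. Then $G_{i'}(\eta^\ell(v))=g_{i'}(v)$ for $v\in V_{-i'}$. So each $\eta^\ell$ is a morphism.

**Step 4: choose the copy.** Given $F:X_{-i}\to K$, let $\ell$ be a line that is monochromatic for the restriction of $F$ to $E^N$. For $e\in E$ we have $\eta^\ell(e)=\ell(e)$. So $F\circ\eta^\ell$ is constant on $E$. $\square$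

**Proof of Lemma 1.** Start with $\mathcal V^0$ as above. Enumerate all pairs $(i,\lambda)$, $i<n$, $\lambda\in\Lambda$, as $(i_1,\lambda_1),\dots,(i_r,\lambda_r)$. Let $\mathcal V^s$ be obtained from $\mathcal V^{s-1}$ by Lemma 3 for $(i_s,\lambda_s)$ and $K$, and let $\mathcal X=\mathcal V^r$.

Let the $F_i$ be given. We choose morphisms from the top down: $\eta^r:\mathcal V^{r-1}\to\mathcal V^r$ for $F_{i_r}$, then $\eta^{r-1}:\mathcal V^{r-2}\to\mathcal V^{r-1}$ for $F_{i_{r-1}}\circ\eta^r$, and so on; $\eta^s$ is chosen for $F_{i_s}\circ\eta^r\circ\dots\circ\eta^{s+1}$. Let $\theta=\eta^r\circ\dots\circ\eta^1:\mathcal V^0\to\mathcal X$. By choice, $F_{i_s}\circ\eta^r\circ\dots\circ\eta^s$ is constant on the elements with label $\lambda_s$ in $V^{s-1}_{-i_s}$. The morphism $\eta^{s-1}\circ\dots\circ\eta^1$ preserves labels, so it sends elements of $V^0_{-i_s}$ with label $\lambda_s$ to such elements. Hence $F_{i_s}\circ\theta$ is constant on $\{v\in V^0_{-i_s}:g_{i_s}(v)=\lambda_s\}$, which is nonempty. Let $\varphi_{i_s}(\lambda_s)$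 be this constant.

Given $\vec\lambda\in\Lambda^n$, let $x=\theta(\vec\lambda,\dots,\vec\lambda)$. Then $G_i(x_{-i})=\lambda_i$, because $\theta$ preserves labels, and $F_i(x_{-i})=\varphi_i(\lambda_i)$, for all $i<n$. $\square$

## 7. One numbering of all instances, and a machine that prints closed facts

**Step 1: place all instances in $\omega$.** Whether a given instance is $k$-hard is decidable by a finite check. So by Lemma 2 and search there is a computable sequence $(\mathcal I_k)_{k\ge1}$ with $\mathcal I_k$ $k$-hard. For $k=1,2,\dots$ in turn rename the elements of $\mathcal I_k$: let $T^k$ be the first $|T|$ numbers not used for $\mathcal I_1,\dots,\mathcal I_{k-1}$, and let $X^k_0,\dots,X^k_{n-1}$ be the next consecutive intervals of $\omega$ of the required sizes. Then all sets $T^k,X_j^k$ (all $j,k$) are pairwise disjoint, every element of $T^k$ is smaller than every element of $X_1^k$, and given $z\in\omega$ one can decide in which of these sets it lies. We write $g_i^k$ and $\mathrm{Win}^k$ for the maps and windows of $\mathcal I_k$.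

**Step 2: turn windows into forbidden tuples.** Tuples below are indexed by subsets of $\alpha=\{0,\dots,n\}$; coordinate $n$ is the place of $z\in T$. For $i<n$ let $N_i$ be the set of $w\in\omega^{\alpha\setminus\{i\}}$ such that there is **no** $k$ with $w_j\in X_j^k$ for all $j<n$, $j\ne i$, with $w_n\in T^k$ and $w_n\in g_i^k((w_j)_{j<n,\,j\ne i})$. Let
$$\mathrm{Mark}_k=\Big\{x\in\prod_{j<n}X_j^k:|\mathrm{Win}^k(x)|=2\Big\},$$
a finite set. $N_i$ and $\mathrm{Mark}_k$ are recursive, uniformly in $k$. For $x\in\mathrm{Mark}_k$: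
$$\{z\in\omega:(x_{-i},z)\notin N_i\text{ for all }i<n\}=\mathrm{Win}^k(x),\quad\text{and } z<x_1\text{ for all }z\in\mathrm{Win}^k(x).\tag{2}$$
Indeed, as $n\ge2$, there is $j<n$ with $j\ne i$, and $x_j\in X_j^k$. By disjointness only $k$ itself can witness $(x_{-i},z)\notin N_i$. So $(x_{-i},z)\notin N_i$ iff $z\in g_i^k(x_{-i})$, and the first part follows. The second part holds since $\mathrm{Win}^k(x)\subseteq T^k$ and $x_1\in X_1^k$.

**Step 3: let $W_e$ decide how many instances are released.** For $e\in\omega$ put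
$$Q_i^e=N_i\ (i<n),\qquad Q_n^e=\bigcup_{1\le k\le|W_e|}\mathrm{Mark}_k$$
(all $k\ge1$ if $W_e$ is infinite). So $Q_i^e\subseteq\omega^{\alpha\setminus\{i\}}$ for all $i<\alpha$. These sets are r.e. uniformly in $e$: release $\mathrm{Mark}_k$ when $k$ elements of $W_e$ have appeared. Also $N_0\ne\emptyset$, since every $w$ with $w_n\in X_0^1$ is in it. Hence there is, uniformly in $e$, a total computable sequence $s\mapsto(i_s,w^s)$ with $i_s<\alpha$, $w^s\in\omega^{\alpha\setminus\{i_s\}}$ and $\{w^s:i_s=i\}=Q_i^e$ for each $i<\alpha$.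

**Step 4: a machine that outputs these tuples by marking cells.** We use a deterministic Turing machine $M_e$, computable from $e$, with one tape with cells $0,1,2,\dots$, alphabet $\mathsf A\ni\sqcup$ (blank), state set $\mathsf Q$, initial state $q_0$ and *total* transition function $\delta:\mathsf Q\times\mathsf A\to\mathsf Q\times\mathsf A\times\{\leftarrow,\rightarrow\}$, started on the blank tape at cell $0$, with sets $\Gamma_j\subseteq\mathsf A\setminus\{\sqcup\}$ $(j<\alpha)$ and states $o_i$ $(i<\alpha)$, such that: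

- it never moves left from cell $0$ (and, $\delta$ being total, never stops);
- whenever it is in state $o_i$, for each $j\in\alpha\setminus\{i\}$ exactly one cell $w_j$ carries a symbol of $\Gamma_j$, and $(w_j)_{j\ne i}\in Q_i^e$ (the machine "outputs" $w$);
- every element of $Q_i^e$ is output at some time, for each $i<\alpha$.

*Construction.* A symbol is a tuple with one entry for each of the following tracks: an end-marker track, mark tracks $\mu_j$ and argument tracks $A_j$ for $j<\alpha$ (all with entries $0,1$), and finitely many computation tracks. The symbol $\sqcup$ has $0$ on the first-mentioned tracks and blanks on the computation tracks. $\Gamma_j$ is the set of symbols with entry $1$ on track $\mu_j$. In its first step the machine writes the end marker in cell $0$, moves right, and leaves $q_0$ forever. Every transition on a symbol with the end marker keeps the marker and moves right, so the machine never moves left from cell $0$. (The programs below take this into account: whatever is to be done in cell $0$ at the start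 of a sweep is done in the transition that reads the marker.) Then for $s=0,1,2,\dots$ it proceeds as follows.

1. Using the computation tracks (standard simulation of a multitape machine on tracks), compute $(i_s,w^s)$, remember $i_s$ in the state, and make track $A_j$ carry $1$ exactly in the cells $0,\dots,w_j^s-1$, for each $j\ne i_s$.
2. If $s>0$: return to cell $0$, recognized by the end marker, and sweep right, erasing the marks on the tracks $\mu_j$, until all $\alpha-1$ marks of the previous output are erased (counted in the state).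
3. Return to cell $0$ and sweep right; for each $j\ne i_s$ put a $1$ on track $\mu_j$ in the first cell with entry $0$ on track $A_j$, which is cell $w_j^s$. With the transition that puts the last of these marks, enter $o_{i_s}$.
4. From $o_{i_s}$ move right without changing the symbol, into a state that starts stage $s+1$.

Values of $\delta$ not determined by this program are never used and are set arbitrarily with direction $\rightarrow$. In state $o_{i_s}$ there is exactly one mark on each track $\mu_j$, $j\ne i_s$, namely at $w_j^s$. So the three properties hold.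

Let $q_t,y_t,a_{t,y}$ be the state, the head position and the symbol in cell $y$ at time $t$.

## 8. The equation $\varepsilon_e$

**Variables.** Unary ones $Z$, $St_q$; binary ones $S,L,Sym_a,Cp_a,Hd_q,In_q$ $(a\in\mathsf A,\ q\in\mathsf Q)$; further $Q_0,\dots,Q_n$; and $R$. The intended reading: $Z$ is zero, $S$ successor, $L$ "less than"; $Sym_a(t,y)$: at time $t$ cell $y$ carries $a$; $Hd_q(t,y)$: at time $t$ the state is $q$ and the head is at $y$; $In_q(t,y)$: the same for time $t+1$; $Cp_a(t,y)$: the symbol $a$ in cell $y$ is to be copied; $St_q(t)$: the state at time $t$ is $q$. The extra relations $In_q$, $Cp_a$ split a machine step into statements in three coordinates each.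

**Premises.** Each is an equation of the form $\sigma=1$; an inclusion $x\le y$ is read $-x+y=1$, "$x$ is $i$-closed" is read $c_ix\le x$; $q$ ranges over $\mathsf Q$ and $a$ over $\mathsf A$.

- (P0) Unary variables are $i$-closed for $i\ge1$; binary ones for $i\ge2$; $Q_i$ is $i$-closed.
- (P1) $Z(x_0)Z(x_1)\le d_{01}$.
- (P2) $S(x_0,x_1)S(x_0,x_2)\le d_{12}$.
- (P3) $S(x_0,x_2)S(x_1,x_2)\le d_{01}$.
- (P4) $S(x_0,x_1)Z(x_1)=0$.
- (P5) $L(x_0,x_1)Z(x_1)=0$.
- (P6) $L(x_0,x_1)S(x_2,x_1)\le L(x_0,x_2)+d_{02}$.
- (P7) $c_1S=1$.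
- (P8) $Z(x_0)\le Sym_\sqcup(x_0,x_1)$; $\ Z(x_0)Z(x_1)\le Hd_{q_0}(x_0,x_1)$.
- (P9) For $\delta(q,a)=(q',a',D)$: $Hd_q(x_0,x_1)Sym_a(x_0,x_1)S(x_0,x_2)\le Sym_{a'}(x_2,x_1)$; and, if $D={\rightarrow}$, $Hd_q(x_0,x_1)Sym_a(x_0,x_1)S(x_1,x_2)\le In_{q'}(x_0,x_2)$; if $D={\leftarrow}$, $Hd_q(x_0,x_1)Sym_a(x_0,x_1)S(x_2,x_1)\le In_{q'}(x_0,x_2)$.
- (P10) $In_q(x_0,x_1)S(x_0,x_2)\le Hd_q(x_2,x_1)$.
- (P11) $Hd_q(x_0,x_1)Sym_a(x_0,x_2)\cdot{-d_{12}}\le Cp_a(x_0,x_2)$; $\ Cp_a(x_0,x_1)S(x_0,x_2)\le Sym_a(x_2,x_1)$.
- (P12) $Hd_q(x_0,x_1)\le St_q(x_0)$.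
- (P13) For each $i<\alpha$: $St_{o_i}(x_i)\cdot\prod_{j\ne i}\sum_{a\in\Gamma_j}Sym_a(x_i,x_j)\le Q_i$.
- (P14) $Q_n\le c_n\big(R\cdot L(x_n,x_1)\prod_{i<n}-Q_i\big)$ and $Q_n\le c_n\big({-R}\cdot L(x_n,x_1)\prod_{i<n}-Q_i\big)$.

(P13) is the premise discussed in Section 2: coordinate $i$ is the time, the other $\alpha-1$ coordinates hold the output, and the result is an $i$-closed element. (P14) is the demand on $R$; the factor $L(x_n,x_1)$ confines the witness.

Let $\sigma_1,\dots,\sigma_r$ be the terms of these premises. Let $\varepsilon_e$ be the equation expressing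
$$c_{(\alpha)}Z\le\sum_{l=1}^rc_{(\alpha)}(-\sigma_l).$$
It says that either $Z$ is zero or some premise is violated, up to a split of the algebra. Clearly $e\mapsto\varepsilon_e$ is computable.

## 9. Finite $W_e$: refuting $\varepsilon_e$ in $\mathfrak B^\omega$

**Step 1: the intended model, for every $e$.** We show that $\varepsilon_e$ fails in $\mathcal P(\omega^\alpha)$, whatever $e$ is. Interpret unary variables by sets of $u\in\omega^\alpha$ depending on $u_0$ only, binary ones by sets depending on $(u_0,u_1)$ only: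
$$Z=\{0\},\quad S=\{(m,m+1):m\in\omega\},\quad L={<},\quad Sym_a=\{(t,y):a_{t,y}=a\},$$
$$Hd_q=\{(t,y_t):q_t=q\},\quad In_q=\{(t,y_{t+1}):q_{t+1}=q\},$$
$$Cp_a=\{(t,y):y\ne y_t,\ a_{t,y}=a\},\quad St_q=\{t:q_t=q\},\quad Q_i=\{u:u{\restriction}(\alpha\setminus\{i\})\in Q_i^e\},$$
$$R=\{u:x:=u{\restriction}n\in Q_n^e,\ u_n=\min\mathrm{Win}^k(x)\},$$
where $k$ is determined by $x\in\mathrm{Mark}_k$ (the sets $X_j^k$ being disjoint). All premises hold:

- (P0) holds by the form of the interpretation. (P1): only $0\in Z$. (P2), (P3), (P7): $S$ is the graph of an injective total function. (P4), (P5): $0$ is not a successor, and nothing is $<0$. (P6): $u_0<u_2+1$ implies $u_0<u_2$ or $u_0=u_2$.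
- (P8): at time $0$ the tape is blank, the state is $q_0$ and $y_0=0$. (P9): if $q_t=q$, $y_t=y$ and $a_{t,y}=a$, then $a_{t+1,y}=a'$, $q_{t+1}=q'$, and $y_{t+1}=y+1$ if $D={\rightarrow}$, while $y_{t+1}+1=y$ if $D={\leftarrow}$. (P10) and (P12) hold by the definitions of $In_q,Hd_q,St_q$. (P11): the first part is the definition of $Cp_a$; the second holds because cells other than $y_t$ keep their symbol from time $t$ to $t+1$.
- (P13): if at time $u_i$ the state is $o_i$ and each cell $u_j$ $(j\ne i)$ carries a symbol of $\Gamma_j$, then, as only one cell carries a symbol of $\Gamma_j$, $(u_j)_{j\ne i}$ is the tuple output at time $u_i$, hence in $Q_i^e$.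
- (P14): let $x=u{\restriction}n\in\mathrm{Mark}_k$ with $\mathrm{Mark}_k\subseteq Q_n^e$. By (2) both elements $z$ of $\mathrm{Win}^k(x)$ satisfy $z<x_1$ and $(x_{-i},z)\notin N_i$ for $i<n$. For the smaller one $(x,z)\in R$, for the larger one $(x,z)\notin R$.

So all $\sigma_l=1$ and $c_{(\alpha)}Z=1$; the left side of $\varepsilon_e$ is $1$ and the right side is $0$.

**Step 2: if $W_e$ is finite, all these elements lie in $\mathfrak B^\omega$.** This transfers the failure to $\mathfrak B^\omega$. For unary and binary elements the claim is clear. For $Q_i$, let $w\mapsto\langle w\rangle\in\omega$ be injective on $\omega^{\alpha\setminus\{i\}}$. With the binary relations $P_j=\{(\langle w\rangle,w_j):w\in Q_i^e\}$ we have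
$$Q_i=c_i\Big(\prod_{j\ne i}P_j(x_i,x_j)\Big):$$
a number $v$ in position $i$ with $(v,u_j)\in P_j$ for all $j\ne i$ must be $\langle w\rangle$ for one $w\in Q_i^e$, and then $w_j=u_j$ for all $j\ne i$; conversely such $w$ provides $v$. Finally $R$ has exactly one element for each $x\in Q_n^e$, and $Q_n^e$ is a finite union of finite sets. So $R$ is finite, and singletons are $\{u\}=\prod_{k<\alpha}s^0_k\{v:v_0=u_k\}\in\mathfrak B^\omega$.

Hence $\varepsilon_e$ fails in $\mathfrak B^\omega$. This proves Theorem A(1). (Finiteness of $W_e$ was used for $R$ only.)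

**Proof of the Corollary from Theorem A(2).** Take any $e$ with $W_e$ infinite. By Theorem A(2) $\varepsilon_e$ is valid in $\mathrm D_\alpha\supseteq\mathrm{Bg}_\alpha$, hence in the variety generated by $\mathrm D_\alpha$; by Step 1 it fails in $\mathcal P(\omega^\alpha)\in\mathrm{RCA}_\alpha$. $\square$

## 10. Infinite $W_e$: points, a homomorphism to $\mathcal P(\omega^\alpha)$, and the contradiction

Let $W_e$ be infinite and suppose $\varepsilon_e$ fails in some $\mathfrak A\in\mathrm D_\alpha$ under some evaluation. We derive a contradiction. The algebra $\mathfrak A$ is abstract and need not be a set algebra; most of the work is to find numbers inside it.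

**Step 1: pass to a quotient in which the premises hold outright.** Let $b=c_{(\alpha)}Z\cdot-\sum_lc_{(\alpha)}(-\sigma_l)\ne0$. It is $i$-closed for all $i<\alpha$. Let $U\ni b$ be an ultrafilter of the Boolean algebra of elements that are $i$-closed for all $i<\alpha$. Put $x\sim y$ iff $xu=yu$ for some $u\in U$. This is a congruence: two elements of $U$ can be replaced by their product, $xu=yu$ gives $-x\cdot u=-y\cdot u$, and $c_i(xu)=c_ix\cdot u$. Also $0\not\sim1$, as $0\notin U$. Let $\mathfrak B=\mathfrak A/{\sim}$. Then $\mathfrak B\in\mathrm D_\alpha$, since the images of generators generate and images of $i$-closed elements are $i$-closed. Moreover: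

> $(*)$ $c_{(\alpha)}x=1$ for all $x\ne0$ in $\mathfrak B$.

Indeed, for $x\in A$: if $c_{(\alpha)}x\notin U$, then $u=-c_{(\alpha)}x\in U$ and $xu=0$, so $x\sim0$; if $c_{(\alpha)}x\in U$, then $c_{(\alpha)}x\sim1$.

As $b\cdot-\sigma_l\le b\cdot c_{(\alpha)}(-\sigma_l)=0$, we have $\sigma_l\sim1$ for all $l$. As $b\le c_{(\alpha)}Z$, we have $c_{(\alpha)}Z\sim1$, so $Z\not\sim0$. So in $\mathfrak B$ all premises hold and $Z\ne0$. We work in $\mathfrak B$ from now on, and $(**)$ of Section 2 holds in it.

**Step 2: define points and show that they behave like elements of a base set.** Call $p$ *unary* if it is $i$-closed for all $i\ge1$. For unary $p$ let $p^{(k)}=s^0_kp$, so $p^{(0)}=p$. Then $p^{(k)}$ is $i$-closed for all $i\ne k$: for $k\ne0$, $p^{(k)}=c_0(d_{0k}p)$ is $0$-closed, and $d_{0k}p$ is $i$-closed for $i\ne0,k$. If $p\ne0$, then $c_0p=c_{(\alpha)}p=1$ by $(*)$, and $c_kp^{(k)}=1$: for $k\ne0$, $c_kc_0(d_{0k}p)=c_0(p\,c_kd_{0k})=c_0p=1$. Also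
$$d_{kl}p^{(k)}=d_{kl}p^{(l)},\qquad s^k_lp^{(k)}=p^{(l)}\qquad(k\ne l).\tag{3}$$
For $k=0$ the first is $d_{0l}s^0_lp=d_{0l}p$, and $l=0$ is symmetric. For $k,l\ge1$,
$$d_{kl}p^{(k)}=d_{kl}c_0(d_{0k}p)=c_0(d_{kl}d_{0k}p)=c_0(d_{kl}d_{0l}p)=d_{kl}p^{(l)},$$
because $d_{kl}d_{0k}=d_{kl}d_{0l}$ by (F2). The second: $c_k(d_{kl}p^{(k)})=c_k(d_{kl}p^{(l)})=p^{(l)}c_kd_{kl}=p^{(l)}$.

**Points.** A *point* is a unary $p\ne0$ with $p\cdot p^{(1)}\le d_{01}$.

*Example.* In $\mathcal P(\omega^\alpha)$ a unary element is $\{u:u_0\in X\}$ for some $X\subseteq\omega$, and the condition says that $u_0,u_1\in X$ implies $u_0=u_1$. So the points are the sets $\{u:u_0=m\}$.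

**(a)** *If $p$ is a point, then $p^{(k)}p^{(l)}\le d_{kl}$ for all $k\ne l$.* Let $l\ge2$ and apply $s^1_l$ to $p\,p^{(1)}\le d_{01}$. We have $s^1_lp=p$, $s^1_lp^{(1)}=p^{(l)}$ by (3), and $s^1_ld_{01}=c_1(d_{1l}d_{01})=d_{0l}$. So $p\,p^{(l)}\le d_{0l}$ for all $l\ge1$. For $k,l\ge1$, $k\ne l$, apply $s^0_k$: since $p^{(l)}$ is $0$-closed, $p^{(k)}p^{(l)}\le c_0(d_{0k}d_{0l})=d_{kl}$.

**(b)** *If $p$ is a point, $k<\alpha$ and $y\in\mathfrak B$, then $p^{(k)}c_k(p^{(k)}y)=p^{(k)}y$.* This says that fixing coordinate $k$ to be $p$ and then quantifying it changes nothing. It is the first place where membership in $\mathrm D_\alpha$ is used. Only $\le$ needs proof. Let $Y=\{y:p^{(k)}c_k(p^{(k)}y)\le y\}$. $Y$ is closed under $+$, as $c_k$ is additive. It is closed under $-$: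
$$p^{(k)}c_k(p^{(k)}\cdot{-y})\cdot y=0\iff c_k(p^{(k)}\cdot{-y})\cdot c_k(p^{(k)}y)=0\iff p^{(k)}\cdot{-y}\cdot c_k(p^{(k)}y)=0,$$
where each equivalence applies $c_k$ and uses that $c_kx=0$ iff $x=0$. The left side says $-y\in Y$ and the right side says $y\in Y$. So by $(**)$ it suffices to treat $i$-closed $y$.

If $i=k$, then $c_k(p^{(k)}y)=c_kp^{(k)}\cdot y\le y$. Let $i\ne k$. Then $q=p^{(k)}y$ is $i$-closed, so
$$c_is^k_iq=c_kc_i(d_{ki}q)=c_k(q\,c_id_{ki})=c_kq .$$
Hence $p^{(k)}c_kq=p^{(k)}c_is^k_iq=c_i(p^{(k)}s^k_iq)$, and by (3) and (a)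
$$p^{(k)}s^k_iq=p^{(k)}p^{(i)}s^k_iy\le d_{ki}s^k_iy=d_{ki}y\le y .$$
So $p^{(k)}c_kq\le c_iy=y$.

**(c)** *Two points $p,p'$ are equal or disjoint.* If $q=pp'\ne0$, then $q$ is unary and nonzero, so $c_0q=1$, and by (b) $p=p\,c_0(pq)=pq=q\le p'$. By symmetry $p=p'$.

**Step 3: map $\mathfrak B$ to a set algebra over a given set of points.** Let $(p_m)_{m\in I}$ be pairwise distinct points, $I\ne\emptyset$. For $u\in I^\alpha$ put $a_u=\prod_{k<\alpha}p_{u_k}^{(k)}$. As $p_{u_l}^{(l)}$ is $k$-closed for $l\ne k$ and $c_kp_{u_k}^{(k)}=1$, we have $c_ka_u=\prod_{l\ne k}p_{u_l}^{(l)}$. Iterating, $c_{(\alpha)}a_u=1$, so $a_u\ne0$.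

*For each $y$, $a_u\le y$ or $a_u\le-y$.* Let $w=a_uy\ne0$, $w_0=w$ and $w_{k+1}=c_kw_k$. As $p_{u_k}^{(k)}$ is $i$-closed for $i<k$ and $w\le p_{u_k}^{(k)}$, we have $w_k\le p_{u_k}^{(k)}$. So by (b)
$$p_{u_k}^{(k)}w_{k+1}=p_{u_k}^{(k)}c_k(p_{u_k}^{(k)}w_k)=w_k .$$
Multiplying $w_\alpha$ by $p_{u_k}^{(k)}$ for $k=\alpha-1,\dots,0$ in turn gives $a_uw_\alpha=w_0=w$. But $w_\alpha=c_{(\alpha)}w=1$ by $(*)$. Hence $a_u=w\le y$.

So $h(y)=\{u\in I^\alpha:a_u\le y\}$ is a Boolean homomorphism into $\mathcal P(I^\alpha)$. Moreover: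

- (h1) *If $y$ is $k$-closed, $h(y)$ does not depend on the $k$-th coordinate:* if $u,v$ differ only at $k$ and $a_u\le y$, then $a_v\le c_ka_v=c_ka_u\le c_ky=y$.
- (h2) *$h(d_{kl})=\{u:u_k=u_l\}$.* Let $k\ne l$. If $u_k=u_l$ use (a). If $u_k\ne u_l$, then by (3) $p_{u_k}^{(k)}p_{u_l}^{(l)}d_{kl}=d_{kl}\,p_{u_k}^{(l)}p_{u_l}^{(l)}=d_{kl}\,s^0_l(p_{u_k}p_{u_l})=0$ by (c), so $a_u\not\le d_{kl}$.
- (h3) *$u\in h(s^k_ly)$ iff $v:=u[k/l]\in h(y)$.* Let $k\ne l$. By (h2) $a_v\le d_{kl}$, and $c_ka_v=c_ka_u$. If $a_v\le y$, then $a_u\le c_ka_v\le c_k(d_{kl}y)=s^k_ly$. Otherwise $a_v\le-y$ and likewise $a_u\le s^k_l(-y)=-s^k_ly$.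

We do not claim that $h$ preserves $c_i$. By (h1), each unary $X$ (binary $P$) among the variables determines $X^h\subseteq I$ ($P^h\subseteq I^2$). By (h3) and the computation in Section 4, $u\in h(P(x_i,x_j))$ iff $(u_i,u_j)\in P^h$, and $u\in h(X(x_j))$ iff $u_j\in X^h$. The premises (P1)–(P6) and (P8)–(P13) contain cylindrifications only inside these substitutions. Hence *these premises, read as universally quantified statements, hold for the relations $X^h,P^h,h(Q_i)$ on $I$, with $d_{kl}$ read as equality.* The exceptions (P7) and (P14) are treated in Steps 4, 5 and 7.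

**Step 4: produce infinitely many points $p_0,p_1,\dots$ with (P7).** Put $p_0=Z$, a point by (P0), (P1) and $Z\ne0$. Suppose pairwise distinct points $p_0,\dots,p_t$ are defined with $p_mp_{m+1}^{(1)}\le S$ for $m<t$. Write
$$p=p_t,\qquad r=c_0(pS),\qquad p_{t+1}=s^1_0r .$$
(In the intended model $p=\{u:u_0=t\}$, $r=\{u:u_1=t+1\}$ and $p_{t+1}=\{u:u_0=t+1\}$.)

*$p_{t+1}$ is unary and nonzero, and $0\ne p_tp_{t+1}^{(1)}\le S$.* The element $r$ is $i$-closed for $i\ne1$, so $p_{t+1}=c_1(d_{01}r)$ is unary. By (P7) $c_1(pS)=p\,c_1S=p\ne0$, so $pS\ne0$ and $r\ne0$. Moreover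
$$p_{t+1}^{(1)}=s^0_1s^1_0r=c_0(d_{01}s^1_0r)=c_0(d_{01}r)=r\,c_0d_{01}=r,$$
so $p_{t+1}\ne0$. By (b) $p\,r=p\,c_0(pS)=pS$, so $p_tp_{t+1}^{(1)}=p_tS\le S$, and it is nonzero.

*$p_{t+1}$ is a point.* First,
$$s^1_2r=c_1(d_{12}c_0(pS))=c_0c_1(p\,d_{12}S)=c_0(p\,c_1(d_{12}S))=c_0(p\cdot s^1_2S),$$
so $p\cdot s^1_2r=p\cdot s^1_2S$ by (b). Both $r$ and $s^1_2r$ are $0$-closed and $c_0p=1$, so by (P2)
$$r\cdot s^1_2r=c_0(p\cdot r\cdot s^1_2r)=c_0(p\cdot S\cdot s^1_2S)\le c_0d_{12}=d_{12}.$$
Apply $s^2_0$. We have $s^2_0r=r$; next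
$$s^2_0s^1_2r=c_2(d_{20}c_1(d_{12}r))=c_1c_2(d_{02}d_{21}r)=c_1(r\,c_2(d_{02}d_{21}))=c_1(r\,d_{01})=p_{t+1};$$
and $s^2_0d_{12}=c_2(d_{20}d_{12})=d_{01}$. So $p_{t+1}^{(1)}p_{t+1}=r\,p_{t+1}\le d_{01}$.

*$p_{t+1}\ne p_m$ for $m\le t$.* If $p_{t+1}=p_0=Z$, then $0\ne p_tp_{t+1}^{(1)}\le S\cdot Z(x_1)$, contradicting (P4). If $p_{t+1}=p_m$ with $1\le m\le t$, use $h$ for $I=\{0,\dots,t\}$: then $(t,m)\in S^h$, since $p_tp_m^{(1)}=p_tp_{t+1}^{(1)}\le S$, and $(m-1,m)\in S^h$. So (P3) gives $t=m-1$, a contradiction.

Thus we get pairwise distinct points $p_m$ $(m\in\omega)$. From now on $h$ is taken with $I=\omega$. We have $0\in Z^h$ and $(m,m+1)\in S^h$ for all $m$.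

**Step 5: show that what lies below a point is a point of the list.** The algebra may have much outside the $p_m$, and (P14) only asserts existence. We confine the witnesses. *Claim: $L\cdot p_m^{(1)}\le\sum_{l<m}p_l$ for all $m$.* For $m=0$ this is (P5). Suppose it holds for $m$. Applying $s^0_2$ to $p_mp_{m+1}^{(1)}\le S$ gives $p_m^{(2)}p_{m+1}^{(1)}\le s^0_2S=S(x_2,x_1)$. By (P6),
$$L\,p_{m+1}^{(1)}p_m^{(2)}\le L(x_0,x_2)\,p_m^{(2)}+d_{02}\,p_m^{(2)}.$$
Here $L(x_0,x_2)p_m^{(2)}=s^1_2(L\,p_m^{(1)})\le s^1_2\sum_{l<m}p_l=\sum_{l<m}p_l$ by (3) and the induction hypothesis, and $d_{02}p_m^{(2)}=d_{02}p_m\le p_m$. So $L\,p_{m+1}^{(1)}p_m^{(2)}\le\sum_{l\le m}p_l$. Apply $c_2$: the elements $L,p_{m+1}^{(1)},p_l$ are $2$-closed and $c_2p_m^{(2)}=1$, so we get the claim for $m+1$.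

Applying $s^0_n$ to the claim, with $L(x_n,x_1)=s^0_nL$ and $s^0_np_m^{(1)}=p_m^{(1)}$, we obtain
$$L(x_n,x_1)\cdot p_m^{(1)}\le\sum_{l<m}p_l^{(n)}.\tag{4}$$

**Step 6: run the machine on the points.** By induction on $t$: $(t,y)\in Sym^h_{a_{t,y}}$ for all $y\in\omega$, and $(t,y_t)\in Hd^h_{q_t}$. For $t=0$ use (P8). For the step, let $\delta(q_t,a_{t,y_t})=(q',a',D)$. (P9) with $(t,t+1)\in S^h$ gives $(t+1,y_t)\in Sym^h_{a'}$. It also gives $(t,y_{t+1})\in In^h_{q'}$: if $D={\rightarrow}$ via $(y_t,y_t+1)\in S^h$, and if $D={\leftarrow}$ via $(y_t-1,y_t)\in S^h$, where $y_t\ge1$ because the machine never moves left from cell $0$. (P10) gives $(t+1,y_{t+1})\in Hd^h_{q_{t+1}}$. For $y\ne y_t$ the first part of (P11) gives $(t,y)\in Cp^h_{a_{t,y}}$ and the second $(t+1,y)\in Sym^h_{a_{t,y}}$. This completes the induction. By (P12), $t\in St^h_{q_t}$.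

If $w\in Q_i^e$ is output at time $t$, then (P13) gives $u\in h(Q_i)$ for the $u$ with $u_i=t$ and $u_j=w_j$ $(j\ne i)$. As $Q_i$ is $i$-closed and every element of $Q_i^e$ is output at some time, (h1) yields
$$u\in h(Q_i)\ \text{ whenever }\ u{\restriction}(\alpha\setminus\{i\})\in Q_i^e\qquad(i<\alpha).\tag{5}$$
The converse may fail, and we shall not need it.

**Step 7: apply a hard instance to $R$.** *First, a window that $R$ does not separate.* By $(**)$, $R$ is a Boolean combination of some $Y_1,\dots,Y_m$ with $Y_l$ being $i(l)$-closed. Let $k=2^m$. As $W_e$ is infinite, $\mathrm{Mark}_k\subseteq Q_n^e$. For $i<n$, $\xi\in X^k_{-i}$ and $z\in T^k$ let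
$$f_i(\xi,z)=\{l:i(l)=i,\ u\in h(Y_l)\},\quad\text{where } u_j=\xi_j\ (j<n,\ j\ne i)\text{ and }u_n=z .$$
By (h1) this does not depend on $u_i$. Each $f_i$ takes at most $k$ values. As $\mathcal I_k$ is $k$-hard, there is $x\in\mathrm{Mark}_k$ with $\mathrm{Win}^k(x)=\{a,b\}$, $a\ne b$, and $f_i(x_{-i},a)=f_i(x_{-i},b)$ for all $i<n$. So $(x,a)\in h(Y_l)$ iff $(x,b)\in h(Y_l)$ for all $l$: for $i(l)<n$ by the choice of $x$, and for $i(l)=n$ by (h1), as $(x,a)$ and $(x,b)$ differ only at coordinate $n$. As $h$ is a Boolean homomorphism,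
$$(x,a)\in h(R)\iff(x,b)\in h(R).\tag{6}$$

*Second, (P14) makes $R$ separate it.* Let $a_x=\prod_{j<n}p_{x_j}^{(j)}$, an $n$-closed element. If $u\in\omega^\alpha$ extends $x$, then $a_u\le Q_n$ by (5), and as $Q_n$ is $n$-closed, $a_x=c_na_u\le Q_n$. Let $y=R\cdot L(x_n,x_1)\prod_{i<n}-Q_i$. By (P14) $a_x\le c_ny$, so $c_n(a_xy)=a_xc_ny=a_x\ne0$ and hence $a_xy\ne0$. Since $1<n$, $a_x$ has the factor $p_{x_1}^{(1)}$ (in this index $x_1$ is the number in position $1$ of $x$), and by (4) $a_xy\le\sum_{z<x_1}p_z^{(n)}$. So $a_xy=\sum_{z<x_1}a_xp_z^{(n)}y=\sum_{z<x_1}a_{(x,z)}y$, and for some $z\in\omega$ we have $a_{(x,z)}\cdot y\ne0$, that is, $a_{(x,z)}\le y$ by Step 3. Thus $(x,z)\in h(R)$, and $(x,z)\notin h(Q_i)$ for $i<n$. By (5) $(x_{-i},z)\notin Q_i^e=N_i$ for all $i<n$, so $z\in\mathrm{Win}^k(x)=\{a,b\}$ by (2). In the same way, with $-R$ in place of $R$, the second part of (P14) gives $z'\in\{a,b\}$ with $(x,z')\notin h(R)$.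

So exactly one of $(x,a),(x,b)$ belongs to $h(R)$, contradicting (6). This proves Theorem A(2), and with it Theorems A and B and the Corollary. $\blacksquare$
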